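\title{Nef but not abundant: determinants of top Hodge bundles}

\begin{abstract}
Let $H$ be a polarized $\mathbb Z$-variation of Hodge structure of weight $w$ on the complement of a normal crossing divisor in a projective manifold $M$ of dimension $n$, with unipotent local monodromies along the divisor, and let $L$ be the determinant of the canonical extension of its top Hodge bundle $\mathcal F^w$. The line bundle $L$ is nef, and it was conjectured that it is also abundant, that is, $\kappa(M,L)=\nu(M,L)$. We disprove this: for all $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$ there are examples on compact quaternionic quotients of products of half-planes with $\nu(M,L)=\nu$ and $\kappa(M,L)=-\infty$. The examples are sharp: $L$ is abundant whenever $w\le2$, or $n=1$, or $\nu(M,L)\in\{0,n\}$. In general we show that $L$ is abundant if and only if its numerical dimension equals its nef dimension, and that this means that through a very general point there is an algebraic subvariety of dimension at least $n-\nu(M,L)$ along which $\mathcal F^w$ is flat.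
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The line bundle}\label{sub:setting}

Let $M$ be a connected compact K\"ahler manifold of dimension $n\ge1$, $D$ a normal crossing divisor on $M$ (possibly empty), $S=M\setminus D$, and $\jmath:S\hookrightarrow M$ the inclusion. Let $H$ be a polarized variation of Hodge structure of weight $w$ on $S$, defined over $\mathbb Z$ (in short, a polarized $\mathbb Z$-VHS). It consists of a local system $H_{\mathbb Z}$ of finitely generated free $\mathbb Z$-modules, a flat integral form $Q$ on it, and a filtration of $\mathcal H=H_{\mathbb Z}\otimes\mathcal O_S$ by holomorphic subbundles $\mathcal F^p=\mathcal F^p(\mathcal H)$ with the following properties. The Gauss--Manin connection satisfies $\nabla\mathcal F^p\subset\Omega^1_S\otimes\mathcal F^{p-1}$ (transversality). In each fibre the filtration defines a decomposition $H_{\mathbb C,s}=\bigoplus_{p+q=w}H^{p,q}$ with $H^{p,q}=\mathcal F^p\cap\overline{\mathcal F^q}$. The form $Q$ is $(-1)^w$-symmetric, it pairs $H^{p,q}$ nontrivially only with $H^{q,p}$, and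
\[
 i^{\,p-q}\,Q(v,\bar v)>0\qquad\text{for } 0\ne v\in H^{p,q}.
\]
We suppose that $\mathcal F^0=\mathcal H$, that $\mathcal F^{w+1}=0$, and that the local monodromies of $H$ along $D$ are unipotent.

Let $\mathcal H^{\mathrm{can}}$ be Deligne's canonical extension: the locally free extension of $\mathcal H$ to $M$ for which $\nabla$ extends to a logarithmic connection $\mathcal H^{\mathrm{can}}\to\Omega^1_M(\log D)\otimes\mathcal H^{\mathrm{can}}$ with nilpotent residues. Put
\[
 \mathcal F^p(\mathcal H^{\mathrm{can}})=\jmath_*\mathcal F^p(\mathcal H)\cap\mathcal H^{\mathrm{can}}\subset \jmath_*\mathcal H .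
\]
By Schmid's nilpotent orbit theorem these are subbundles of $\mathcal H^{\mathrm{can}}$. We call all of this \emph{the standard situation}; the object of this paper is
\[
 L:=\det\mathcal F^w(\mathcal H^{\mathrm{can}}).
\]

A locally free sheaf on a projective variety is \emph{numerically semi-positive} if its tautological line bundle is nef; its determinant is then nef.

\begin{theorem}[Kawamata, {\cite[Theorem 3.2]{Src}}]\label{thm:kawamata}
In the standard situation, $\mathcal F^w(\mathcal H^{\mathrm{can}})\otimes\mathcal O_C$ is numerically semi-positive for every compact curve $C\subset M$. In particular, if $M$ is projective, then $\mathcal F^w(\mathcal H^{\mathrm{can}})$ is numerically semi-positive.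
\end{theorem}

So $L$ is nef when $M$ is projective. A nef line bundle has two dimensions. The \emph{numerical dimension} is $\nu(M,L)=\max\{k: c_1(L)^k\cdot A^{n-k}>0\}$ for an ample divisor $A$. The \emph{Iitaka dimension} $\kappa(M,L)$ is $-\infty$ if no positive power of $L$ has a nonzero section, and otherwise it is the largest dimension of the image of $M$ under the rational maps given by the systems $|L^k|$, $k\ge1$. The first counts the positive directions of $c_1(L)$, the second those that are detected by sections. For nef $L$ one has $\kappa\le\nu$, and $L$ is called \emph{abundant} if equality holds.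

\begin{conjecture}[{\cite[Conjecture 3.4]{Src}}]\label{conj}
In the standard situation, if $M$ is projective, then $L$ is nef and abundant.
\end{conjecture}

\subsection{What one would guess, and why}

Over $S$ the Hodge metric on $L$ has a curvature form $\omega\ge0$, and the kernel of $\omega$ consists of the directions in which $\mathcal F^w$ does not move (Lemma~\ref{lem:curv}).

Suppose first that $M$ is a curve. Then $\deg L=\int_S\omega$ (Lemma~\ref{lem:degree}). If this is positive, then $L$ is ample. If it is zero, then $\omega=0$, so $L$ is a flat line bundle whose monodromy consists of eigenvalues of integral matrices, of absolute value $1$ together with all their conjugates. By Kronecker these are roots of unity, and $L$ is a torsion line bundle (Lemma~\ref{lem:torsion}). In both cases $L$ is abundant. The integral structure matters already here: a unitary local system of rank one and infinite order on an elliptic curve is a polarized complex variation of weight $0$ with $\nu=0$ and $\kappa=-\infty$.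

In higher dimension, where $\omega$ has constant rank, $\ker\omega$ is integrable because $\omega$ is closed. If its leaves are the fibres of an algebraic fibration $f:M\to Z$, the argument for curves suggests that a power of $L$ is trivial on the fibres and comes from a bundle on $Z$ with positive curvature. Then $L$ is abundant. There is a reason to hope for algebraic leaves: the locus where the \emph{whole} Hodge structure $H_s$ is isomorphic to a given one is algebraic, by the theorem of Cattani, Deligne and Kaplan.

But $\mathcal F^w$ is only one step of the filtration. The Hodge structure may vary along a leaf of $\ker\omega$, and the theorem then says nothing about the leaf. For $w\le2$ the two notions agree: if $\mathcal F^w$ does not move, nothing moves. For $w\ge3$ they need not agree, and then the conjecture fails.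

\subsection{Results}

\begin{theorem}\label{thm:main}
For all integers $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$ there are a projective manifold $M$ of dimension $n$ and, with $D=\emptyset$, a polarized $\mathbb Z$-VHS of weight $w$ in the standard situation such that
\[
\nu(M,L)=\nu\qquad\text{and}\qquad\kappa(M,L)=-\infty .
\]
In particular $(n=2,\ w=3,\ \nu=1)$ Conjecture~\ref{conj} is false.
\end{theorem}

If one insists on $D\ne\emptyset$, remove a smooth hypersurface $D\subset M$ and restrict $H$. The local monodromy along $D$ is trivial, the canonical extension is the original bundle, and $L$ is unchanged.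

To say when abundance does hold we use the nef reduction (Section~\ref{sub:nefred}): there is an almost holomorphic map $f:M\dashrightarrow Z$ that contracts the $L$-trivial curves through very general points. Put $n(L)=\dim Z$, the \emph{nef dimension}. ``Very general'' means outside a countable union of proper closed algebraic subsets.

\begin{theorem}\label{thm:criterion}
In the standard situation with $M$ projective, the following are equivalent.
\begin{itemize}
\item[(a)] $L$ is abundant.
\item[(b)] $\nu(M,L)=n(L)$.
\item[(c)] Through a very general point of $S$ passes an irreducible closed algebraic subset $V\subset S$ with $\dim V\ge n-\nu(M,L)$ and $\omega|_{V_{\mathrm{reg}}}=0$; that is, $\mathcal F^w$ is $\nabla$-stable along $V$.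
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
In the standard situation with $M$ projective, if $n=1$, or $w\le2$, or $\nu(M,L)\in\{0,n\}$, then $L$ is nef and abundant. Consequently, for given integers $n\ge1$, $w\ge0$, $0\le\nu\le n$, Conjecture~\ref{conj} holds for all data with these invariants if and only if it is \emph{not} the case that $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$.
\end{theorem}

Section~\ref{sec:surface} shows the mechanism on a surface, and Section~\ref{sec:construction} proves Theorem~\ref{thm:main}. The proofs in the remaining sections are independent of these two, except that the last assertion of Theorem~\ref{thm:sharp} uses Theorem~\ref{thm:main}. Section~\ref{sec:curvature} prepares the curvature and numerical tools, Section~\ref{sec:torsion} studies $L$ on the fibres of the nef reduction, and Sections~\ref{sec:criterion} and~\ref{sec:sharp} prove Theorems~\ref{thm:criterion} and~\ref{thm:sharp}.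

\medskip
\noindent\textbf{Conventions.} $dd^c=\frac{i}{2\pi}\partial\bar\partial$. A metric on a line bundle is written through its \emph{squared} norm $h$; its curvature form is $-dd^c\log h(e)$ for a local generator $e$. Powers of the line bundle carry the induced metrics, denoted by the same letter. We write $\nu(L)$, $\kappa(L)$ when $M$ is understood. Numerical equivalence is denoted by $\equiv$.

\section{The mechanism on a surface}\label{sec:surface}

Let $\mathfrak h$ be the upper half-plane. Suppose that $\Gamma\subset SL_2(\mathbb R)\times SL_2(\mathbb R)$ is a discrete, torsion-free, cocompact subgroup \emph{whose image under the first projection is dense}. Let $M=\Gamma\backslash\mathfrak h^2$, with coordinates $z_j=x_j+iy_j$ on $\mathfrak h^2$. The lines $\mathbb C e_j\subset\mathbb C^2$, $e_j=(z_j,1)^T$, descend to line bundles $L_1,L_2$ on $M$, since $\gamma(z,1)^T=(c_\gamma z+d_\gamma)(\gamma z,1)^T$ when $(c_\gamma,d_\gamma)$ is the lower row of $\gamma\in SL_2(\mathbb R)$. The function $2y_j$, as squared norm of $e_j$, is an invariant metric on $L_j$ with curvature form $\omega_j=\frac{i}{8\pi}y_j^{-2}dz_j\wedge d\bar z_j$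 (computed in Lemma~\ref{lem:nu}). So $L_1\otimes L_2$ is positive and $M$ is projective. Further, $L_1$ is nef with $L_1^2=\int_M\omega_1^2=0$ and $L_1\cdot(L_1\otimes L_2)=\int_M\omega_1\wedge\omega_2>0$; hence $\nu(L_1)=1$.

\medskip
\noindent\textbf{No sections.} A section of $L_1^{k}$, $k\ge1$, is $f\,e_1^{k}$ with $f$ holomorphic on $\mathfrak h^2$ and $f(\gamma z)=(c_{\gamma_1}z_1+d_{\gamma_1})^{k}f(z)$ for $\gamma=(\gamma_1,\gamma_2)\in\Gamma$. Its squared norm $g=|f|^2(2y_1)^{k}$ is $\Gamma$-invariant, so it attains its maximum $m$ at some $(z_1^0,z_2^0)$. With $z_1=z_1^0$ fixed, $g$ is a constant times $|f(z_1^0,\cdot)|^2$, a subharmonic function on $\mathfrak h$ with a maximum; so $g=m$ on $\{z_1^0\}\times\mathfrak h$. By invariance $g=m$ on $\{\gamma_1z_1^0\}\times\mathfrak h$ for every $\gamma\in\Gamma$. Since $SL_2(\mathbb R)$ is transitive on $\mathfrak h$, the points $\gamma_1z_1^0$ are dense in $\mathfrak h$, so $g\equiv m$. If $m>0$, then $f$ has no zeros and $0=dd^c\log g=-k\,\omega_1$, which is absurd. So $f=0$, and $\kappa(L_1)=-\infty$. In short: the leaves $z_1=\mathrm{const}$ of $\ker\omega_1$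 are dense in $M$, and a section has constant norm along a leaf that meets the set where its norm is maximal.

\medskip
\noindent\textbf{Where $L_1$ comes from.} We take $\Gamma$ from a quaternion algebra $B$ over a real quadratic field $F$, split at both real embeddings $\sigma_1,\sigma_2$. A maximal order $\mathcal O_B\cong\mathbb Z^8$ carries a variation $\mathbb A$ of weight $1$ with $\mathbb A_{\mathbb C}=\mathbb A_1\oplus\mathbb A_2$, $\mathbb A_j=M_2(\mathbb C)$, and $F^1\mathbb A_j\cong L_j^{\oplus2}$. The embeddings $\sigma_1,\sigma_2$ are conjugate and play the same role: $\det F^1=L_1^{2}\otimes L_2^{2}$ is ample, and nothing is wrong. To break the symmetry we tensor, over $\mathcal O_F$ and up to finite index, with a \emph{constant} Hodge structure $T$ on $\mathcal O_F[\sqrt{-1}]\cong\mathbb Z^4$ in which the embeddings $\tau_1,\bar\tau_1$ of $F(\sqrt{-1})$ extending $\sigma_1$ and the embeddings $\tau_2,\bar\tau_2$ extending $\sigma_2$ receive different Hodge types. With $T$ of weight $2$, type $(2,0)$ at $\tau_1$ and $(1,1)$ at $\tau_2$, the result $H$ has weight $3$, rank $16$, and the following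 pieces; exponents are multiplicities.
\[
\begin{array}{l|l|l}
\text{summand of }H_{\mathbb C} & \text{type of the }T\text{-factor} & \text{Hodge types}\\ \hline
\mathbb A_1\otimes T_{\tau_1} & (2,0) & (3,0)^2,\ (2,1)^2\\
\mathbb A_1\otimes T_{\bar\tau_1} & (0,2) & (1,2)^2,\ (0,3)^2\\
\mathbb A_2\otimes T_{\tau_2} & (1,1) & (2,1)^2,\ (1,2)^2\\
\mathbb A_2\otimes T_{\bar\tau_2} & (1,1) & (2,1)^2,\ (1,2)^2
\end{array}
\]
Only the first row contributes to $\mathcal F^3$, so $\mathcal F^3\cong L_1^{\oplus2}$ and $L=L_1^{2}$. As $z_2$ moves, the Hodge structure changes in the last two rows, but $\mathcal F^3$ stays fixed. It remains to construct $\Gamma$, $\mathbb A$ and $T$, which we do for all $(n,w,\nu)$.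

\section{The counterexamples}\label{sec:construction}

Fix $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$. The index $j$ runs from $1$ to $n$ unless restricted.

\subsection{The manifold}

Let $F$ be a totally real field of degree $n$ with real embeddings $\sigma_1,\dots,\sigma_n$. (For a prime $p\equiv1$ mod $2n$, the maximal real subfield of $\mathbb Q(e^{2\pi i/p})$ is cyclic of degree divisible by $n$, so it contains such an $F$.) Let $B$ be a quaternion algebra over $F$ ramified exactly at two finite primes; it exists by Hasse--Brauer--Noether. Being ramified somewhere, $B$ is a division algebra. Being split at all real places, it admits isomorphisms $B\otimes_{F,\sigma_j}\mathbb R\cong M_2(\mathbb R)$, which we fix. Let $\mathcal O_B$ be a maximal order, $N\ge3$ an integer, and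
\[
 \Gamma=\{\gamma\in\mathcal O_B:\ \mathrm{nrd}\,\gamma=1,\ \gamma\equiv1\bmod N\mathcal O_B\}\subset SL_2(\mathbb R)^n ,
\]
where the $j$-th component is given by $\sigma_j$.

\begin{lemma}\label{lem:group}
\begin{itemize}
\item[(i)] $\Gamma$ is discrete, cocompact and torsion-free. It acts freely on $\mathfrak h^n$, and $M=\Gamma\backslash\mathfrak h^n$ is a compact complex manifold with $\pi_1(M)=\Gamma$.
\item[(ii)] The image of $\Gamma$ in the product $SL_2(\mathbb R)^\nu$ of the first $\nu$ factors is dense.
\end{itemize}
\end{lemma}

\begin{proof}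
(i) $\Gamma$ is discrete and cocompact because $B$ is a division algebra (Borel--Harish-Chandra, Mostow--Tamagawa). Left multiplication represents $\Gamma$ faithfully on $\mathcal O_B\cong\mathbb Z^{4n}$ by integral matrices congruent to $1$ modulo $N$. By Minkowski, a matrix of finite order congruent to $1$ modulo $N\ge3$ is the identity. So $\Gamma$ is torsion-free. The stabilizer in $\Gamma$ of a point of $\mathfrak h^n$ is the intersection of a discrete and a compact group, hence finite, hence trivial.

(ii) Since $\nu\le n-1$, it suffices to treat the first $n-1$ factors. The group $G=SL_1(B)$ is simply connected and absolutely almost simple over $F$, and $G(F_{\sigma_n})=SL_2(\mathbb R)$ is not compact. By strong approximation (Kneser; \cite[Thm 7.12]{PR}), $G(F)$ is dense in the group of adelic points of $G$ away from $\sigma_n$. Let $U\subset\prod_{j<n}SL_2(\mathbb R)$ be open and nonempty. The set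
\[
 U\times\prod_{v<\infty}\{g\in\mathcal O_{B,v}:\ \mathrm{nrd}\,g=1,\ g\equiv1\bmod N\mathcal O_{B,v}\}
\]
is open and nonempty, so it contains an element of $G(F)$. This element lies in $\mathcal O_B$ and is congruent to $1$ modulo $N\mathcal O_B$, as both hold at every finite place. Thus it lies in $\Gamma$, and its image lies in $U$.
\end{proof}

Part (ii) is where $\nu<n$ enters: strong approximation needs one noncompact factor to be left out.

\subsection{A variation of weight one}

Let $\mathbb A_{\mathbb Z}$ be the local system on $M$ given by left multiplication of $\Gamma$ on $\mathcal O_B$. Then $\mathbb A_{\mathbb C}=\bigoplus_j\mathbb A_j$ with $\mathbb A_j=B\otimes_{F,\sigma_j}\mathbb C=M_2(\mathbb C)$, and complex conjugation acts entrywise on each $\mathbb A_j$. At $z\in\mathfrak h^n$ put $e_j=(z_j,1)^T$ and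
\[
 F^1\mathbb A_j=\{e_jr:\ r\in\mathbb C^2\text{ a row vector}\}\subset M_2(\mathbb C).
\]

\begin{lemma}\label{lem:A}
With this filtration and a suitable form, $\mathbb A$ is a polarized $\mathbb Z$-VHS of weight $1$ on which $\mathcal O_F$ acts by endomorphisms of VHS. Moreover $F^1\mathbb A_j\cong L_j^{\oplus2}$, where $L_j$ is the line bundle on $M$ with fibre $\mathbb Ce_j\subset\mathbb C^2$.
\end{lemma}

\begin{proof}
The filtration varies holomorphically, and by $\gamma(z,1)^T=(c_\gamma z+d_\gamma)(\gamma z,1)^T$ it is $\Gamma$-equivariant. Since $e_j$ and $\bar e_j$ are linearly independent, $\mathbb A_j=F^1\mathbb A_j\oplus\overline{F^1\mathbb A_j}$. Transversality is vacuous in weight $1$. The map $v\otimes r\mapsto vr$ identifies $\mathbb Ce_j\otimes\{\text{row vectors}\}$ with $F^1\mathbb A_j$; it is $\Gamma$-equivariant for the trivial action on row vectors, because $\Gamma$ acts on the left. Hence $F^1\mathbb A_j\cong L_j^{\oplus2}$. Multiplication by $a\in\mathcal O_F$ commutes with $\Gamma$ and is multiplication by $\sigma_j(a)$ on $\mathbb A_j$, so it is an endomorphism of VHS.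

\emph{The form.} Let $J=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ and let $x\mapsto x^\iota$ be the canonical involution of $B$; on $M_2$ it is $x^\iota=J^{-1}x^TJ$, the adjugate matrix. For $\beta=\left(\begin{smallmatrix}a&b\\c&-a\end{smallmatrix}\right)$ we have $\beta J^{-1}=\left(\begin{smallmatrix}b&-a\\-a&-c\end{smallmatrix}\right)$. So $\beta J^{-1}$ is symmetric for every traceless $\beta$, and it is positive definite for $\beta$ in a nonempty open subset of $\mathfrak{sl}_2(\mathbb R)$. The traceless part $B^0$ of $B$ is dense in $B^0\otimes_{\mathbb Q}\mathbb R=\prod_j\mathfrak{sl}_2(\mathbb R)$, so there is $\beta\in B^0$ such that $P_j=\sigma_j(\beta)J^{-1}$ is positive definite for all $j$. After scaling $\beta$ by a positive integer,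
\[
 Q_{\mathbb A}(x,y)=-\mathrm{Tr}_{F/\mathbb Q}\,\mathrm{trd}(\beta x^\iota y)
\]
is integral on $\mathcal O_B$. It is $\Gamma$-invariant because $(\gamma x)^\iota\gamma y=x^\iota\gamma^\iota\gamma y=x^\iota y$. It is skew because $\mathrm{trd}(u)=\mathrm{trd}(u^\iota)$ gives
\[
 \mathrm{trd}(\beta y^\iota x)=\mathrm{trd}(x^\iota y\beta^\iota)=\mathrm{trd}(\beta^\iota x^\iota y)=-\mathrm{trd}(\beta x^\iota y).
\]
It pairs $\mathbb A_j$ only with itself, by $-\mathrm{tr}(P_jx^TJy)$. As $e_j^TJe_j=0$, the subspace $F^1\mathbb A_j$ is isotropic, and so is its conjugate. For $x=e_jr\ne0$, with $e_j^TJ\bar e_j=z_j-\bar z_j=2iy_j$,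
\[
 i\,Q_{\mathbb A}(x,\bar x)=-i\,\mathrm{tr}\bigl(P_jr^T(e_j^TJ\bar e_j)\bar r\bigr)=-i\cdot2iy_j\cdot(\bar rP_jr^T)=2y_j\,(\bar rP_jr^T)>0 .
\]
This is the positivity on type $(1,0)$; on type $(0,1)$ it follows by conjugation and skewness.
\end{proof}

\subsection{A constant Hodge structure of weight $w-1$}

Let $K=F(\varepsilon)$ with $\varepsilon^2=-1$, let $x\mapsto\bar x$ be the conjugation of $K$ over $F$, and $T_{\mathbb Z}=\mathcal O_F[\varepsilon]$. Let $\tau_j,\bar\tau_j:K\to\mathbb C$ be the extensions of $\sigma_j$, with $\tau_j(\varepsilon)=i$. Then $T_{\mathbb C}=\bigoplus_j(T_{\tau_j}\oplus T_{\bar\tau_j})$ is a sum of lines, and complex conjugation exchanges $T_{\tau_j}$ and $T_{\bar\tau_j}$. Give $T_{\tau_j}$ the type $(a_j,b_j)$ and $T_{\bar\tau_j}$ the type $(b_j,a_j)$, where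
\[
 (a_j,b_j)=\begin{cases}(w-1,0)& j\le\nu,\\ (w-2,1)& j>\nu.\end{cases}
\]

\begin{lemma}\label{lem:T}
$T$ is a polarizable $\mathbb Z$-Hodge structure of weight $w-1$ on which $\mathcal O_F$ acts.
\end{lemma}

\begin{proof}
Only the polarization needs proof. Put $Q_T(x,y)=\mathrm{Tr}_{K/\mathbb Q}(\xi x\bar y)$ with $\xi\in F$ if $w-1$ is even and $\xi\in\varepsilon F$ if $w-1$ is odd. Then $\bar\xi=(-1)^{w-1}\xi$, so $Q_T$ is $(-1)^{w-1}$-symmetric. Since $a_j-b_j\equiv w-1$ mod $2$, the numbers $i^{a_j-b_j}\tau_j(\xi)$ are real. As $F$ is dense in $\mathbb R^n$, we can choose $\xi$ so that they are all positive, and then scale $\xi$ by a positive integer so that $Q_T$ is integral. In components, $Q_T(x,y)=\sum_\tau\tau(\xi)x_\tau y_{\bar\tau}$, so $T_\tau$ is paired only with $T_{\bar\tau}$. For the standard basis vector $u_\tau$ of $T_\tau$ we get $Q_T(u_\tau,\overline{u_\tau})=\tau(\xi)$. Thus $i^{p-q}Q_T(v,\bar v)>0$ for $0\ne v\in T_{\tau_j}$ by the choice of $\xi$, and for $0\ne v\in T_{\bar\tau_j}$ because $i^{b_j-a_j}\bar\tau_j(\xi)$ is the complex conjugate of $i^{a_j-b_j}\tau_j(\xi)$.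
\end{proof}

We fix such a polarization $Q_T$.

\subsection{The variation $H$}

The tensor product $\mathbb A\otimes_{\mathbb Z}T$ is a polarized $\mathbb Z$-VHS of weight $w$, with form $Q_{\mathbb A}\otimes Q_T$. Put
\[
 H_{\mathbb Z}=\{x\in\mathbb A_{\mathbb Z}\otimes T_{\mathbb Z}:\ (a\otimes1)x=(1\otimes a)x\ \text{ for all }a\in\mathcal O_F\}.
\]

\begin{proposition}\label{prop:H}
$H$ is a polarized $\mathbb Z$-VHS of weight $w$ in the standard situation (with $D=\emptyset$), and
\[
 \mathcal F^w(\mathcal H)\cong\bigoplus_{j\le\nu}L_j^{\oplus2},\qquad L=\bigotimes_{j\le\nu}L_j^{\otimes2}.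
\]
\end{proposition}

\begin{proof}
As a common kernel of endomorphisms of VHS, $H$ is a sub-VHS with saturated lattice, and the form restricts to an integral polarization. On $\mathbb A_j\otimes T_\tau$, with $\tau$ extending $\sigma_l$, the operator $a\otimes1-1\otimes a$ is multiplication by $\sigma_j(a)-\sigma_l(a)$. Hence
\[
 H_{\mathbb C}=\bigoplus_j\mathbb A_j\otimes(T_{\tau_j}\oplus T_{\bar\tau_j}).
\]
All types $(p,q)$ that occur satisfy $0\le p\le w$, so $\mathcal F^0=\mathcal H$ and $\mathcal F^{w+1}=0$. As $D=\emptyset$, we have $\mathcal H^{\mathrm{can}}=\mathcal H$, and the condition on local monodromies is empty.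

Type $p=w$ occurs only as $F^1\mathbb A_j\otimes(\text{a line of type }(w-1,0))$. The first Hodge indices of $T_{\tau_j}$ and $T_{\bar\tau_j}$ are $w-1$ and $0$ for $j\le\nu$, and $w-2$ and $1$ for $j>\nu$. Since $w\ge3$, the numbers $0$, $w-2$ and $1$ all differ from $w-1$. So the lines of type $(w-1,0)$ are exactly the $T_{\tau_j}$ with $j\le\nu$, and $\mathcal F^w=\bigoplus_{j\le\nu}F^1\mathbb A_j\otimes T_{\tau_j}$. As $T$ is constant, the claim follows from Lemma~\ref{lem:A}.
\end{proof}

\begin{remark}
Weight at least $3$ is needed for this construction. For $w=2$, whatever types $(1,0)$ or $(0,1)$ are given to the $T_{\tau_j}$, exactly one of the conjugate lines $T_{\tau_j},T_{\bar\tau_j}$ has type $(1,0)$ for each $j$; so $\mathcal F^2\cong\bigoplus_{j\le n}L_j^{\oplus2}$, and $L$ is positive by the curvature computation in the next lemma. For $w\ge3$ the types $(w-2,1)$ and $(1,w-2)$ hide the last $n-\nu$ factors from $\mathcal F^w$.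
\end{remark}

\subsection{Numerical dimension and sections}

\begin{lemma}\label{lem:nu}
$M$ is projective, $L$ is nef, and $\nu(M,L)=\nu$.
\end{lemma}

\begin{proof}
The squared norm $h_j(e_j)=|e_j^TJ\bar e_j|=2y_j$ on $L_j$ is invariant because $\gamma^TJ\gamma=J$ for $\gamma\in SL_2(\mathbb R)$. From $y=(z-\bar z)/2i$ we get $\partial_z\partial_{\bar z}\log y=-y^{-2}\,(\partial_zy)(\partial_{\bar z}y)=-\frac1{4y^2}$. So the curvature form of $h_j$ is
\[
 \omega_j=-dd^c\log y_j=\frac{i}{8\pi}\,\frac{dz_j\wedge d\bar z_j}{y_j^2}\ \ge0 .
\]
Hence $\bigotimes_{j\le n}L_j$ has positive curvature, and by Kodaira $M$ is projective and some power $A$ of this bundle is ample. As $c_1(L)=2\sum_{j\le\nu}[\omega_j]$ is represented by a semipositive form, $L$ is nef. Finally $c_1(L)^k\cdot A^{n-k}$ is a positive multiple of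
\[
 \int_M\Bigl(\sum_{j\le\nu}\omega_j\Bigr)^k\Bigl(\sum_{j\le n}\omega_j\Bigr)^{n-k}.
\]
As $\omega_j^2=0$, the first factor vanishes for $k>\nu$. For $k\le\nu$ the integrand is a positive multiple of $\omega_1\wedge\dots\wedge\omega_n$.
\end{proof}

\begin{lemma}\label{lem:kappa}
$H^0(M,L^k)=0$ for all $k\ge1$.
\end{lemma}

\begin{proof}
The argument is that of Section~\ref{sec:surface}. Pull a section of $L^k$ back to $\mathfrak h^n$ and write it as $f\cdot(e_1\cdots e_\nu)^{2k}$ with $f$ holomorphic. Its squared norm
\[
 g=|f|^2\prod_{j\le\nu}(2y_j)^{2k}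
\]
descends to the compact manifold $M$, so it attains its maximum $m$ at a point $(z_0',z_0'')\in\mathfrak h^\nu\times\mathfrak h^{n-\nu}$. On $\{z_0'\}\times\mathfrak h^{n-\nu}$ the function $g$ is a constant times $|f|^2$. It is plurisubharmonic and attains its maximum, so $g\equiv m$ there. By $\Gamma$-invariance $g\equiv m$ on $\{\gamma z_0'\}\times\mathfrak h^{n-\nu}$ for every $\gamma\in\Gamma$. The group $SL_2(\mathbb R)^\nu$ is transitive on $\mathfrak h^\nu$, and the image of $\Gamma$ in it is dense by Lemma~\ref{lem:group}(ii); so the points $\gamma z_0'$ are dense in $\mathfrak h^\nu$, and $g\equiv m$ everywhere. If $m>0$, then $f$ has no zeros and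
\[
 0=dd^c\log g=2k\sum_{j\le\nu}dd^c\log y_j=-2k\sum_{j\le\nu}\omega_j\ne0,
\]
a contradiction. So $m=0$ and the section vanishes.
\end{proof}

Proposition~\ref{prop:H} and Lemmas~\ref{lem:nu} and~\ref{lem:kappa} prove Theorem~\ref{thm:main}.

\section{Curvature, degrees and the nef reduction}\label{sec:curvature}

From now on we are in the standard situation with $M$ projective. If $\mathcal F^w=0$, then $L=\mathcal O_M$ and all later assertions are trivial, with $\omega=0$ and $\kappa=\nu=n(L)=0$. So let $\mathcal F^w\ne0$, and put
\[
 \rho=\mathrm{rk}\,\mathcal F^w,\qquad E=\wedge^\rho H,\qquad W=\rho w .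
\]
$E$ is a polarized $\mathbb Z$-VHS of weight $W$; its form is again denoted by $Q$. Its canonical extension is $E^{\mathrm{can}}=\wedge^\rho\mathcal H^{\mathrm{can}}$. Since $w$ is the largest first Hodge index of $H$, we have $L|_S=\mathcal F^W(E)$, and $L\subset E^{\mathrm{can}}$ is a line subbundle because $\mathcal F^w(\mathcal H^{\mathrm{can}})$ is a subbundle. The advantage of $E$ is that $L$ is now a line inside a flat bundle. Let $h(v)=i^WQ(v,\bar v)$ be the Hodge metric on $L|_S$ and $\omega=-dd^c\log h$ its curvature form. We write $\|\cdot\|$ for the Hodge norm on $E$, so $h(v)=\|v\|^2$.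

\begin{lemma}\label{lem:curv}
$\omega\ge0$, and with $\theta_v:\mathcal F^w\to\mathcal F^{w-1}/\mathcal F^w$ the map induced by $\nabla_v$,
\[
 \ker\omega_s=\{v\in T_sS:\ \nabla_vL\subset L\}=\{v\in T_sS:\ \theta_v=0\}.
\]
\end{lemma}

\begin{proof}
Let $e$ be a local holomorphic generator of $L$ and $v$ a constant vector field in local coordinates. By transversality $\nabla_ve=\alpha e+u$ with $u\in E^{W-1,1}$. Since $Q$ is flat, $\nabla_v\bar e=0$, and $Q(u,\bar e)=0$ by type, we get $\partial_vh(e)=\alpha h(e)$. Since $\nabla_ve$ is holomorphic,
\[
 \partial_{\bar v}\partial_vh(e)=i^WQ(\nabla_ve,\overline{\nabla_ve})=|\alpha|^2h(e)+i^WQ(u,\bar u)=|\alpha|^2h(e)-\|u\|^2,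
\]
because $\|u\|^2=i^{W-2}Q(u,\bar u)$ in type $(W-1,1)$. Hence $-\partial_v\partial_{\bar v}\log h(e)=\|u\|^2/h(e)$. This is $\ge0$, and it vanishes if and only if $u=0$, that is, $\nabla_vL\subset L$. If $e=e_1\wedge\dots\wedge e_\rho$, then modulo $L$ the section $\nabla_ve=\sum_le_1\wedge\dots\wedge\nabla_ve_l\wedge\dots\wedge e_\rho$ corresponds to $\theta_v$ under $\mathcal F^{W-1}(E)/\mathcal F^W(E)\cong\mathrm{Hom}(\mathcal F^w,\mathcal F^{w-1}/\mathcal F^w)\otimes\det\mathcal F^w$. So $u=0$ if and only if $\theta_v=0$.
\end{proof}

\subsection{Growth of the Hodge metric and degrees of curves}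

The form $\omega$ lives on $S$ only. To compute degrees on $M$ we need to know how far $h$ is from a smooth metric near $D$. Let $h_0$ be a smooth metric on $L$ over $M$, and let $|s_D|\le e^{-1}$ be a smooth norm of the canonical section of $\mathcal O(D)$.

\begin{lemma}\label{lem:norms}
There are $C,a>0$ such that on $S$
\[
 C^{-1}\psi^{-1}h_0\le h\le C\psi h_0,\qquad \psi=\Bigl(\log\frac1{|s_D|}\Bigr)^a\ge1 .
\]
\textup{(}If $D=\emptyset$, take $\psi=1$.\textup{)}
\end{lemma}

\begin{proof}
By compactness this is local near a point of $D$. Choose coordinates with $D=\{t_1\cdots t_l=0\}$ and $|t_k|\le e^{-1}$, let $N_1,\dots,N_l$ be the logarithms of the local monodromies of $E$, and $v_1,\dots,v_R$ a multivalued flat frame. By \cite[Thm 5.21]{CKS}, on sectors with bounded arguments of $t_1,\dots,t_l$ the Hodge norms of the $v_\mu$ are bounded by a constant times a power of $\prod_{k\le l}\log\frac1{|t_k|}$. Finitely many sectors cover the complement of $D$ in a neighborhood of the point. The sections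
\[
 \epsilon_\mu=\exp\Bigl(-\sum_{k\le l}\frac{\log t_k}{2\pi i}N_k\Bigr)v_\mu
\]
form a single-valued holomorphic frame of $E^{\mathrm{can}}$. Being polynomials in the $\log t_k$ with flat coefficients, they satisfy bounds of the same kind, and so do the sections $\epsilon_\mu^*$ of the dual frame, by the same argument for $E^\vee$. Moreover $\log\frac1{|t_k|}$ is at most a constant times $\log\frac1{|s_D|}$, so all these norms are bounded by a constant times a power of $\log\frac1{|s_D|}$.

Let $\sigma=\sum_\mu a_\mu\epsilon_\mu$ be a local generator of $L$. The $a_\mu$ are bounded, which gives the upper bound for $\|\sigma\|$. Since $L$ is a \emph{subbundle} of $E^{\mathrm{can}}$, we have $\sum|a_\mu|^2\ge c>0$; and $|a_\mu|=|\epsilon^*_\mu(\sigma)|\le\|\epsilon_\mu^*\|\,\|\sigma\|$. This gives the lower bound.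
\end{proof}

\begin{lemma}\label{lem:degree}
For an irreducible curve $C\subset M$ with $C\not\subset D$ one has $L\cdot C=\int_{C\cap S}\omega$.
\end{lemma}

\begin{proof}
Pull everything back to the normalization of $C$. Write $h=h_0e^\varphi$ and let $\alpha$ be the curvature form of $h_0$, so $\omega=\alpha-dd^c\varphi$ off the finitely many points over $D$. Near such a point, with local coordinate $t$, the function $|s_D|$ is comparable to a power of $|t|$, so $|\varphi|\le C'+a'\log\log\frac1{|t|}$ by Lemma~\ref{lem:norms}. Let $\chi:\mathbb R\to[0,1]$ be smooth and decreasing, $\chi=1$ on $(-\infty,1]$, $\chi=0$ on $[2,\infty)$. Put $\chi_\epsilon=\chi(\log|t|/\log\epsilon)$ near these points and $\chi_\epsilon=1$ elsewhere. As $\log|t|$ is harmonic, $dd^c\chi_\epsilon$ has size $O(|t|^{-2}\log^{-2}\epsilon)$ and is supported on $\epsilon^2\le|t|\le\epsilon$. Since $\int_{\epsilon^2\le|t|\le\epsilon}|t|^{-2}$ is a constant times $\log\frac1\epsilon$,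
\[
 \int\varphi\,dd^c\chi_\epsilon=O\Bigl(\frac{\log\log\frac1\epsilon}{\log\frac1\epsilon}\Bigr)\longrightarrow0 .
\]
Now let $\epsilon\to0$ in $\int\chi_\epsilon\omega=\int\chi_\epsilon\alpha-\int\varphi\,dd^c\chi_\epsilon$. On the left we use monotone convergence, as $\omega\ge0$ and $\chi_\epsilon$ increases to $1$. The right-hand side tends to $\int\alpha=L\cdot C$.
\end{proof}

\begin{corollary}\label{cor:trivial}
Let $V\subset M$ be a smooth projective subvariety, $V\not\subset D$, with $L|_V\equiv0$. Then $\omega|_{V\cap S}=0$.
\end{corollary}

\begin{proof}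
Let $x\in V\cap S$ and $0\ne v\in T_xV$. There is a smooth connected curve $C\subset V$ through $x$ with tangent direction $v$. This is clear if $d=\dim V=1$. If $d\ge2$ and $A$ is very ample on $V$, consider the sections of $A^2$ that vanish at $x$ and whose differential at $x$ kills $v$. They have no base point other than $x$, and their differentials at $x$ fill the annihilator of $v$. By Bertini, $d-1$ general ones cut out a smooth curve, connected by ampleness. By Lemma~\ref{lem:degree}, $\int_{C\cap S}\omega=L\cdot C=0$, and $\omega\ge0$ gives $\omega|_{C\cap S}=0$. So $v\in\ker\omega_x$.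
\end{proof}

\subsection{Numerical facts}

We collect what is needed about a nef line bundle $L$ on a projective manifold $M$ of dimension $n$.

\smallskip
\noindent(F1) If $G$ is effective and $N_1,\dots,N_{n-1}$ are nef, then $G\cdot N_1\cdots N_{n-1}\ge0$. So an intersection number of nef classes does not decrease if one of them, $N$, is replaced by a nef class $N'$ with $N'-N$ effective.

\smallskip
\noindent(F2) \emph{Let $N$ be nef and $A$ ample on a projective manifold $V$ of dimension $d\ge1$, with $N\cdot A^{d-1}=0$. Then $N\equiv0$.} Let $C\subset V$ be an irreducible curve with ideal sheaf $\mathcal I_C$, and let $\mathcal I_C\otimes A^m$ be globally generated. The base locus of its sections is $C$, so $d-1$ general members intersect in a scheme of pure dimension $1$ containing $C$. Hence $0\le N\cdot C\le m^{d-1}N\cdot A^{d-1}=0$. In particular $\nu(L)=0$ implies $L\equiv0$.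

\smallskip
\noindent(F3) $L$ is big if and only if $L^n>0$, that is, $\nu(L)=n$.

\smallskip
\noindent(F4) \emph{If $\pi:M'\to M$ is birational with $M'$ smooth projective, then $\kappa(\pi^*L)=\kappa(L)$ and $\nu(\pi^*L)=\nu(L)$.} The first holds as $\pi_*\mathcal O_{M'}=\mathcal O_M$. For the second let $A,A'$ be ample on $M,M'$. For $b\gg0$ both $bA'-\pi^*A$ and $b\pi^*A-A'$ are linearly equivalent to effective divisors (the second since $\pi^*A$ is big). By (F1), $(\pi^*L)^kA'^{\,n-k}$ and $(\pi^*L)^k(\pi^*A)^{n-k}=L^kA^{n-k}$ are positive for the same $k$.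

\smallskip
\noindent(F5) \emph{If $\kappa=\kappa(L)\ge0$, then after replacing $M$ by a modification there are a surjective morphism $f_1:M\to Z_1$ with connected fibres onto a projective variety of dimension $\kappa$, an ample $\Theta_1$ on $Z_1$, and $k\ge1$ with $kL\sim f_1^*\Theta_1+(\text{effective})$.} Resolve the map of a system $|L^k|$ with image of dimension $\kappa$ and take the Stein factorization. By (F1), $(kL)^\kappa A^{n-\kappa}\ge(f_1^*\Theta_1)^\kappa A^{n-\kappa}>0$ for $A$ ample; with (F4) this gives $\kappa(L)\le\nu(L)$.

\subsection{The nef reduction}\label{sub:nefred}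

We recall the reduction map of Bauer, Campana, Eckl, Kebekus, Peternell, Rams, Szemberg and Wotzlaw \cite[Thm 2.1]{BCE}. For nef $L$ on $M$ there is an almost holomorphic dominant map $f:M\dashrightarrow Z$ with connected fibres (almost holomorphic: $f$ restricts to a proper morphism between nonempty open subsets of $M$ and $Z$) such that
\begin{itemize}
\item[(i)] $L$ is numerically trivial on general fibres of $f$;
\item[(ii)] for very general $x\in M$, every irreducible curve $C\ni x$ with $\dim f(C)>0$ satisfies $L\cdot C>0$.
\end{itemize}
Put $n(L)=\dim Z$. The following lemma bounds $n(L)$ from above by exhibiting $L$-trivial subvarieties.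

\begin{lemma}\label{lem:detect}
\begin{itemize}
\item[(i)] Let $x\in M$ be very general and $V\ni x$ an irreducible closed subvariety of $M$ such that $L\cdot C=0$ for every irreducible curve $C\subset V$ through $x$. Then $\dim V\le n-n(L)$.
\item[(ii)] Let $s\in S$ be very general and $V\ni s$ an irreducible closed algebraic subset of $S$ with $\omega|_{V_{\mathrm{reg}}}=0$. Then $\dim V\le n-n(L)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The fibre $F_x$ of $f$ through $x$ is compact of dimension $n-n(L)$. By property (ii) of the nef reduction, every irreducible curve $C\subset V$ through $x$ is contracted by $f$, so $C\subset F_x$. Any point of $V$ can be joined to $x$ by an irreducible curve in $V$. So $V\subset F_x$.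

(ii) Let $\bar V\subset M$ be the closure and $V'\to\bar V$ a resolution. By continuity $\omega$ pulls back to $0$ on the part of $V'$ over $S$. An irreducible curve $C\subset\bar V$ through $s$ is the image of a curve in $V'$, so $\omega|_{C\cap S}=0$. As $C\not\subset D$, Lemma~\ref{lem:degree} gives $L\cdot C=0$. Apply (i) to $\bar V$.
\end{proof}

Part (i), applied to the fibres of a second reduction map, shows that $n(L)$ does not depend on the choice of $f$. If $\pi:M'\to M$ is birational with $M'$ smooth projective, then $f\circ\pi$ is a nef reduction for $\pi^*L$. Indeed its general fibres are the sets $\pi^{-1}(F)$ for general fibres $F$ of $f$; they are connected, and their curves are contracted by $\pi$ or mapped onto curves in $F$. If $C'$ passes through a very general point of $M'$ and is not contracted by $f\circ\pi$, then $\pi(C')$ is a curve and $\pi^*L\cdot C'$ is a positive multiple of $L\cdot\pi(C')>0$. Hence $n(\pi^*L)=n(L)$.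

\section{The fibres of the nef reduction}\label{sec:torsion}

If $L$ is numerically trivial on a fibre, then $\omega$ vanishes there and $L$ is flat. The next lemma upgrades this in two ways that are both essential later: a \emph{fixed} power of $L$ is trivial on all these fibres, and it is \emph{isometrically} trivial for $h$.

\begin{lemma}\label{lem:torsion}
There is $m_0\ge1$, depending only on $\mathrm{rk}\,E$, with the following property. Let $g:V'\to M$ be a morphism from a connected smooth projective variety such that $\Delta=g^{-1}(D)\ne V'$ is a normal crossing divisor or empty, and suppose that $g^*\omega=0$ on $V'^\circ=V'\setminus\Delta$. Then $g^*L^{m_0}\cong\mathcal O_{V'}$, and every trivializing section has constant $h$-norm on $V'^\circ$.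
\end{lemma}

\begin{proof}
\emph{$g^*L$ is flat.} The pullback of $(E^{\mathrm{can}},\nabla)$ has logarithmic poles along $\Delta$. Its residues are sums, with multiplicities, of commuting nilpotent residues of $E^{\mathrm{can}}$, hence nilpotent. By Lemma~\ref{lem:curv} the $\mathcal O$-linear map
\[
 g^*L\to\Omega^1_{V'}(\log\Delta)\otimes g^*(E^{\mathrm{can}}/L)
\]
induced by $\nabla$ vanishes on $V'^\circ$. Its target is locally free, so it vanishes everywhere. Thus $\nabla$ restricts to an integrable logarithmic connection on $g^*L$. Its residues are nilpotent endomorphisms of a line, hence zero, so it is a holomorphic flat connection on $V'$. Let $\chi:\pi_1(V')\to\mathbb C^*$ be its monodromy. Since $\pi_1(V'^\circ)\to\pi_1(V')$ is onto, we may study $\chi$ on $\pi_1(V'^\circ)$, where it is the character of the rank one subsystem $\ell\subset g^*E_{\mathbb C}$ of flat sections of $g^*L$.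

\emph{$\chi$ has finite order.} Here the integral structure enters. Let $\sigma\in\mathrm{Aut}(\mathbb C)$. Applying $1\otimes\sigma$ to $g^*E_{\mathbb Q}\otimes\mathbb C$, we see that $\sigma\circ\chi$ is the character of the rank one subsystem $(1\otimes\sigma)\ell$. By \cite[Prop.~1.13]{Del}, $g^*E_{\mathbb C}$ is semisimple and each of its irreducible constituents underlies a polarizable complex VHS. In rank one a polarization is a flat definite Hermitian form, so $\sigma\circ\chi$ is unitary. Hence each $\chi(\gamma)$ is an eigenvalue of an integral matrix of size $\mathrm{rk}\,E$, and all its conjugates have absolute value $1$. By Kronecker it is a root of unity, of degree at most $\mathrm{rk}\,E$ over $\mathbb Q$. Let $m_0$ be the least common multiple of the finitely many $N$ with $\varphi_{\mathrm{Euler}}(N)\le\mathrm{rk}\,E$. Then $\chi^{m_0}=1$.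

\emph{Conclusion.} So $g^*L^{m_0}$ has a nowhere vanishing flat section, and every section is a constant multiple of it. On $V'^\circ$ it is locally a constant times $v^{m_0}$ with $v$ a flat section of $\ell$, and $h(v)=i^WQ(v,\bar v)$ is constant because $Q$ is flat.
\end{proof}

\subsection{A model of the reduction}\label{sub:model}

Let $\pi:M'\to M$ be birational, $M'$ smooth projective, with $D'=\pi^{-1}(D)$ a normal crossing divisor. The local monodromies of $\pi^*H$ along $D'$ are products of powers of commuting unipotent elements, hence unipotent, and $\pi^*\mathcal H^{\mathrm{can}}$ has a logarithmic connection with nilpotent residues. So it \emph{is} the canonical extension of $\pi^*\mathcal H$. This is where unipotency is used. The subbundle $\pi^*\mathcal F^w(\mathcal H^{\mathrm{can}})$ is saturated and agrees with $\mathcal F^w(\pi^*\mathcal H)$ off $D'$, so it is the extended top Hodge bundle of $\pi^*H$. Thus passing to $M'$ replaces $(L,h,\omega)$ by its pullback, and $\kappa$, $\nu$ and $n(\cdot)$ do not change.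

Replacing $Z$ by a smooth projective model and resolving the indeterminacy of $f$, we may therefore assume, when comparing $\kappa(L),\nu(L),n(L)$, that
\begin{quote}
$f:M\to Z$ is a surjective morphism with connected fibres onto a smooth projective $Z$, $\dim Z=q=n(L)$.
\end{quote}
By generic smoothness there is a dense open $Z^0\subset Z$ over which $f$ and its restrictions to all strata of $D$ (loci where a given number of local branches meet) are smooth and $L|_{F_z}\equiv0$, where $F_z=f^{-1}(z)$. For $z\in Z^0$ the fibre $F_z$ is smooth and connected. At a point of the stratum $t_1=\dots=t_l=0$ the differentials $dt_1,\dots,dt_l$ are independent on $F_z$, so $F_z\cap D$ is a normal crossing divisor in $F_z$ (or empty), and $F_z\not\subset D$. Corollary~\ref{cor:trivial} gives $\omega|_{F_z\cap S}=0$, and Lemma~\ref{lem:torsion} applies to $F_z\hookrightarrow M$: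
\begin{equation}\label{eq:fibre}
 L^{m_0}|_{F_z}\cong\mathcal O_{F_z},\quad\text{with trivializing sections of constant $h$-norm on }F_z\cap S\qquad(z\in Z^0).
\end{equation}

\begin{lemma}\label{lem:nuleq}
$\nu(L)\le n(L)$.
\end{lemma}

\begin{proof}
Let $q<n$. By \eqref{eq:fibre}, $f_*L^{-m_0}\ne0$. So for $\Theta$ ample on $Z$ and $b\gg0$ the sheaf $f_*(L^{-m_0})\otimes\Theta^b$ is globally generated and nonzero, and $b f^*\Theta-m_0L$ is effective. Let $q<k\le n$ and let $A$ be ample. Replacing the factors $m_0L$ one by one as in (F1), we get
\[
 m_0^{k}L^{k}A^{n-k}\le b^{k}(f^*\Theta)^{k}A^{n-k}=0. \qedhere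
\]
\end{proof}

\section{The criterion for abundance}\label{sec:criterion}

We prove Theorem~\ref{thm:criterion}.

\subsection{Abundance implies $\nu=n(L)$}

Let $\nu=\nu(L)=\kappa(L)$. If $\nu=n$, then $\nu\le n(L)\le n$ by Lemma~\ref{lem:nuleq}, and (b) holds. Let $\nu<n$. Pass to a modification as in (F5), which changes neither $\nu$ nor $n(L)$, and let $F$ be a general fibre of $f_1:M\to Z_1$; it is smooth, connected, of dimension $n-\nu\ge1$. For $A$ ample on $M$, (F1) gives
\[
 0=(kL)^{\nu+1}A^{n-\nu-1}\ge kL\cdot(f_1^*\Theta_1)^\nu\cdot A^{n-\nu-1}=k\,\Theta_1^\nu\,\bigl(L|_F\cdot A|_F^{\,n-\nu-1}\bigr)\ge0 .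
\]
By (F2), $L|_F\equiv0$. Such an $F$ passes through a very general point, so $n-\nu\le n-n(L)$ by Lemma~\ref{lem:detect}(i). Hence $n(L)\le\nu$, and Lemma~\ref{lem:nuleq} gives equality.

\subsection{$\nu=n(L)$ means algebraic leaves}

(b)$\Rightarrow$(c). Let $F$ be a general fibre of the nef reduction on the given $M$. It is compact, smooth, connected, $F\not\subset D$, $\dim F=n-n(L)=n-\nu(L)$ and $L|_F\equiv0$. By Corollary~\ref{cor:trivial}, $V=F\cap S$ has the properties in (c).

(c)$\Rightarrow$(b). By Lemma~\ref{lem:detect}(ii), $n-\nu(L)\le\dim V\le n-n(L)$, so $n(L)\le\nu(L)$. Lemma~\ref{lem:nuleq} gives equality.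

\subsection{$\nu=n(L)$ implies abundance}

We use the model $f:M\to Z$ of Section~\ref{sub:model}, with $q=\nu(L)=n(L)$. If $q=0$, then $Z$ is a point and \eqref{eq:fibre} says $L^{m_0}\cong\mathcal O_M$; so $\kappa(L)=0$. Let $q\ge1$.

\medskip
\noindent\textbf{Idea.} If $f$ were smooth over all of $Z$ and $D=\emptyset$, then $L^{m_0}=f^*\mathcal N$ for a nef line bundle $\mathcal N$ on $Z$, and $\nu(L)=q$ would give $\mathcal N^q>0$. So $\mathcal N$ would be big, and $\kappa(L)=q$. In general $L^{m_0}$ descends only over $Z^0$, and nothing controls the descended bundle at the boundary. We therefore produce sections elsewhere: on a multisection $Y\subset M$ of $f$, where $L|_Y$ is big. A section on $Y$ is spread over $M^0=f^{-1}(Z^0)$ by taking its norm to $Z^0$ and pulling back. The possible poles along $M\setminus M^0$ are excluded because, by the constancy in \eqref{eq:fibre}, the $h$-norm of the spread section at $x$ is a product of $h$-norms at points of $Y$, and $h$ differs from a smooth metric only by powers of logarithms.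

\medskip
\noindent\textbf{The sections.} Let $A$ be very ample on $M$ and $Y$ a general complete intersection of $n-q$ members of $|A|$. Then $Y$ is smooth and connected ($q\ge1$), and $Y\not\subset D$. It meets every fibre of $f$, since the fibres have dimension at least $n-q$, and a general fibre in a finite set; so $f_Y=f|_Y:Y\to Z$ is surjective and generically finite. Because $\nu(L)=q$, we have $(L|_Y)^q=L^qA^{n-q}>0$; so the nef bundle $L|_Y$ is big. Let $\Theta$ be very ample on $Z$. By Kodaira's lemma there are $k=m_0k'$ and
\[
 0\ne s_0\in H^0(Y,L^k\otimes f_Y^*\Theta^{-1}).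
\]
Shrink $Z^0$, and put $M^0=f^{-1}(Z^0)$, $Y^0=Y\cap M^0$, so that $Y^0\to Z^0$ is finite \'etale, of degree $d$ say, and $Y^0\cap D=\emptyset$. The latter is possible because $Y\cap D$ has dimension at most $q-1$, so that $f(Y\cap D)$ is a proper closed subset of $Z$. By \eqref{eq:fibre} and base change, $\mathcal N=f_*L^{m_0}|_{Z^0}$ is a line bundle and $L^{m_0}|_{M^0}=f^*\mathcal N$.

For $p\in H^0(Z,\Theta)$ put $s=s_0\cdot f_Y^*p\in H^0(Y,L^k)$. Over $Y^0$ this is a section of $f_Y^*\mathcal N^{k'}$. It has a norm $\mathrm{Nm}(s)\in H^0(Z^0,\mathcal N^{dk'})$, with value $\bigotimes_{y\in Y\cap F_z}s(y)$ at $z$. Define the algebraic section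
\[
 t_p=f^*\mathrm{Nm}(s)\in H^0(M^0,L^{dk}).
\]
For $p,p'\ne0$ the sections $t_p,t_{p'}$ are nonzero and $t_p/t_{p'}=f^*(p/p')^d$.

\medskip
\noindent\textbf{Claim.} \emph{$t_p$ extends to a section in $H^0(M,L^{dk})$.}

\smallskip
It suffices to show that the rational section $t_p$ has no pole along any prime divisor $G\subset M\setminus M^0$; being regular in codimension one on the smooth $M$, it is then regular. Take a small disc $\Delta$ with coordinate $t$, transversal to $G$ at a general point of $G$, with $\Delta\setminus0\subset M^0\cap S$.

First, let $x\in\Delta\setminus0$ and $z=f(x)$. Let $\tau$ be a trivializing section of $L^{m_0}|_{F_z}$, of constant squared norm $h(\tau)=c$ on $F_z\cap S$. Write $s(y)=a_y\tau(y)^{k'}$ for $y\in Y\cap F_z$; these $y$ lie in $S$. Then $t_p(x)=\bigl(\prod_ya_y\bigr)\tau(x)^{dk'}$, so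
\[
 h(t_p(x))=c^{dk'}\prod_y|a_y|^2=\prod_{y\in Y\cap F_z}h(s(y)).
\]
By Lemma~\ref{lem:norms}, used once at $x$ and once at each $y$, and since $h_0(s)$ is bounded on the compact $Y$,
\[
 h_0(t_p(x))\le C'\psi(x)^{dk}\,h(t_p(x))\le C''\,\psi(x)^{dk}\prod_{y\in Y\cap F_z}\psi(y)^k .
\]

Next we bound $\psi$ in terms of $t$. As $\Delta\not\subset D$, after shrinking $\Delta$ we have $|s_D|\ge c'|t|^b$ on $\Delta$, so $\log\frac1{|s_D(x)|}=O(\log\frac1{|t|})$. For the points $y$, consider the analytic space $\Delta\times_ZY$, proper over $\Delta$. Let $\Sigma$ be the closure of its part over $\Delta\setminus0$, that is, the union of its components not lying over $0$. It is an analytic curve, proper with finite fibres over $\Delta$. After shrinking $\Delta$, its normalization is a finite union of discs with coordinates $u$, $u^e=t$, on which $y=y(u)$ is a holomorphic map to $Y$ with $y(u)\notin D$ for $u\ne0$. Hence $|s_D(y(u))|\ge c'|u|^b$ with new constants, and $\log\frac1{|s_D(y)|}=O(\log\frac1{|t|})$.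

Altogether $h_0(t_p)|_\Delta$ is bounded by a constant times a power of $\log\frac1{|t|}$. A pole of order $m\ge1$ along $G$ would make it grow like $|t|^{-2m}$, since the point of $G$ was general. So there is no pole, and the claim is proved.

\medskip
\noindent\textbf{Conclusion.} Let $p_0,\dots,p_r$ be a basis of $H^0(Z,\Theta)$. The sections $t_{p_0},\dots,t_{p_r}$ of $L^{dk}$ define the rational map $[p_0^d:\dots:p_r^d]\circ f$, whose image has dimension $q$. Hence $\kappa(L)\ge q=\nu(L)$, and $\kappa(L)\le\nu(L)$ by (F5). So $L$ is abundant, and Theorem~\ref{thm:criterion} is proved. \qed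

\begin{remark}
For the examples of Theorem~\ref{thm:main}, Lemma~\ref{lem:nuleq} and Theorem~\ref{thm:criterion} give $n(L)>\nu(L)$. On the surfaces of Section~\ref{sec:surface} this means $n(L)=2$: through a very general point every curve has positive $L$-degree, although $L^2=0$.
\end{remark}

\section{Where abundance always holds}\label{sec:sharp}

\subsection{Extreme numerical dimension}

If $\nu(L)=n$, then $L$ is big by (F3) and $\kappa(L)=n$. If $\nu(L)=0$, then $L\equiv0$ by (F2), so the constant map is a nef reduction, $n(L)=0$, and Theorem~\ref{thm:criterion} applies. This covers $n=1$.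

\subsection{Positivity of $\omega$ and the numerical dimension}

Now let $w\le2$. Let $r$ be the maximal rank of $\omega$ on $S$. By Lemma~\ref{lem:curv} the rank of $\omega_s$ is the rank of the holomorphic bundle map $v\mapsto\theta_v$, so it equals $r$ off a proper analytic subset of $S$. We shall prove $r\le\nu(L)\le n(L)\le r$. The proof of the first inequality does not use $w\le2$; it would be immediate if $h$ were smooth on $M$. In general it needs the following lemma.

\begin{lemma}\label{lem:big}
Let $Y\subset M$ be a smooth connected projective subvariety of dimension $q\ge1$, $Y\not\subset D$, with $(\omega|_Y)^q\ne0$ at some point of $Y\cap S$. Then $L^q\cdot Y>0$.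
\end{lemma}

\begin{proof}
Let $\sigma$ be a local generator of $L|_Y$ near a point $p\in D\cap Y$ and $u=-\log h(\sigma)$. This function is plurisubharmonic off $D$, and $u\le C+a\log\log\frac1{|s_D|}$ by Lemma~\ref{lem:norms}. We first show that $u$ is bounded above near $p$. Let $\delta$ be a holomorphic function on $Y$ near $p$ representing the restriction to $Y$ of the canonical section of $\mathcal O(D)$; so $|\delta|$ is comparable to $|s_D|$. Choose coordinates $(z_1,z')$ on $Y$ at $p$ such that the $z_1$-axis is not contained in $D$, and then radii $r_0,r_1$ such that $\{|z_1|=r_0,\ |z'|\le r_1\}$ does not meet $D$. For $\epsilon>0$ the function $u+\epsilon\log|\delta|$ tends to $-\infty$ along $D$, so it extends as a plurisubharmonic function. The maximum principle on discs in the $z_1$-direction bounds it by $\max_{|z_1|=r_0,|z'|\le r_1}(u+\epsilon\log|\delta|)$. Letting $\epsilon\to0$ at points off $D$, we get $u\le\max_{|z_1|=r_0,|z'|\le r_1}u<\infty$.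

Being bounded above, $u$ extends across $D\cap Y$ as a plurisubharmonic function. So $h$ defines a singular metric on $L|_Y$ whose curvature current $T\in c_1(L|_Y)$ is closed and positive, with $T=\omega$ off $D$. By Boucksom \cite[Thm 1.2]{Bou} the volume of $L|_Y$ is at least $\int_YT_{\mathrm{ac}}^q$, where $T_{\mathrm{ac}}$ is the absolutely continuous part. As $D\cap Y$ has measure zero, this integral is $\int_{Y\cap S}\omega^q>0$. Finally, the volume of the nef bundle $L|_Y$ is $L^q\cdot Y$.
\end{proof}

\noindent\textbf{Step 1: $\nu(L)\ge r$.} Let $r\ge1$ and let $\omega$ have rank $r$ at $s\in S$. For $A$ very ample, let $Y$ be the intersection of $n-r$ general members of $|A^2|$ through $s$. It is smooth and connected of dimension $r$, and $T_sY$ is a general $r$-dimensional subspace, so $T_sY\cap\ker\omega_s=0$. Lemma~\ref{lem:big} gives $2^{n-r}L^rA^{n-r}=L^r\cdot Y>0$.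

\subsection{For $w\le2$ nothing moves if the top piece does not}

\noindent\textbf{Step 2: $\ker\omega_s$ is the kernel of the differential of the local period map.} The latter kernel consists of the $v$ for which all maps $\theta_v:\mathrm{Gr}^p\to\mathrm{Gr}^{p-1}$ vanish, $\mathrm{Gr}^p=\mathcal F^p/\mathcal F^{p+1}$; by Lemma~\ref{lem:curv}, $\ker\omega_s$ only requires this for $p=w$. For $w\le1$ there is no other map. Let $w=2$. Differentiating $Q(\mathcal F^2,\mathcal F^1)=0$ gives
\[
 Q(\theta_va,b)+Q(a,\theta_vb)=0\qquad(a\in\mathrm{Gr}^2,\ b\in\mathrm{Gr}^1).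
\]
As $Q$ pairs $\mathrm{Gr}^1$ with itself and $\mathrm{Gr}^2$ with $\mathrm{Gr}^0$ perfectly, $\theta_v|_{\mathrm{Gr}^2}=0$ if and only if $\theta_v|_{\mathrm{Gr}^1}=0$. So for $v\in\ker\omega_s$ all $\theta_v$ vanish. For $w=3$ this breaks down: duality relates $\mathrm{Gr}^3\to\mathrm{Gr}^2$ to $\mathrm{Gr}^1\to\mathrm{Gr}^0$, but $\mathrm{Gr}^2\to\mathrm{Gr}^1$ is dual to itself and remains free, as in the last two rows of the table in Section~\ref{sec:surface}.

\subsection{Period fibres are algebraic}

\noindent\textbf{Step 3: $n(L)\le r$.} Choose a very general $s_0\in S$ at which $\omega$, and hence by Step 2 the differential of the local period map, has rank $r$; this is possible because the points excluded by either condition form a set of measure zero. Near $s_0$ the rank is constant, so the fibre $P$ of the local period map through $s_0$ is a manifold germ of dimension $n-r$. We enlarge it to an algebraic set.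

\emph{The algebraic set.} Consider $\mathrm{Hom}(H_{s_0},H)$ on $S$, with $H_{s_0}$ constant. It is a $\mathbb Z$-VHS of weight $0$, polarized by a positive integral multiple of $(u,v)\mapsto\mathrm{Tr}(u^*v)$, where $u^*$ is the $Q$-adjoint. To check positivity, let $\mathcal C$ be multiplication by $i^{p-q}$ on $H^{p,q}$, so that $Q(\mathcal Cx,\bar y)$ is the Hodge Hermitian form. If $u$ has type $(k,-k)$, then $\mathcal Cu=(-1)^ku\,\mathcal C$, and the adjoint of $u$ for the Hodge forms is $(-1)^k\bar u^*$. Hence $(-1)^k\mathrm{Tr}(\bar u^*u)>0$ for $u\ne0$, which is the required sign $i^{2k}$ since the form is symmetric. An integral Hodge isometry $u:H_{s_0}\to H_t$ is an integral class of type $(0,0)$ with $\mathrm{Tr}(u^*u)=\mathrm{rk}\,H$. By Cattani--Deligne--Kaplan \cite[Thm 1.1]{CDK}, the pairs $(t,u)$ with $t\in S$ and $u$ an integral Hodge class at $t$ of self-intersection at most a given constant form an algebraic variety finite over $S$. Those for which $u$ is an isometric isomorphism form an open and closed subset, since $u$ is locally a flat section and this condition is locally constant. So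
\[
 Y_{s_0}=\{t\in S:\ (H_t,Q)\cong(H_{s_0},Q)\text{ as polarized $\mathbb Z$-Hodge structures}\}
\]
is a closed algebraic subset of $S$. It contains $P$, because along $P$ parallel transport from $s_0$ is such an isomorphism. Let $V$ be an irreducible component of $Y_{s_0}$ containing the irreducible germ $P$. Then $s_0\in V$ and $\dim V\ge n-r$.

\emph{The period map is constant on it.} On the universal cover of $V_{\mathrm{reg}}$ trivialize $H_{\mathbb Z}$. All values of the period map there lie in one orbit of the group of isometries of the lattice, which is countable. A continuous map from a connected space to a metric space with countable image is constant. So the Hodge filtration is flat along $V_{\mathrm{reg}}$, and $\omega|_{V_{\mathrm{reg}}}=0$. By Lemma~\ref{lem:detect}(ii), $n-r\le\dim V\le n-n(L)$.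

\medskip
\noindent\textbf{Conclusion.} With Lemma~\ref{lem:nuleq}, $r\le\nu(L)\le n(L)\le r$. So $\nu(L)=n(L)$, and $L$ is abundant by Theorem~\ref{thm:criterion}. In all cases $L$ is nef by Theorem~\ref{thm:kawamata}. This proves the first statement of Theorem~\ref{thm:sharp}. For the second, if $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$, then Theorem~\ref{thm:main} provides a counterexample with these invariants; otherwise $n=1$, or $w\le2$, or $\nu\in\{0,n\}$, and the first statement applies. \qed

\begin{thebibliography}{9}

\bibitem{Src}
Source of the problem (Theorem 3.2 and Conjecture 3.4),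
\url{https://projecteuclid.org/accountAjax/Download?urlId=10.2969%2Fmsjmemoirs%2F01401C050&downloadType=presschapter&isResultClick=True},
\url{doi:10.2969/msjmemoirs/01401c050&downloadtype=presschapter&isresultclick=true}.

\bibitem{BCE}
Bauer, Campana, Eckl, Kebekus, Peternell, Rams, Szemberg, Wotzlaw,
\emph{A reduction map for nef line bundles}.

\bibitem{Bou}
Boucksom,
\emph{On the volume of a line bundle}.

\bibitem{CDK}
Cattani, Deligne, Kaplan,
\emph{On the locus of Hodge classes}.

\bibitem{CKS}
Cattani, Kaplan, Schmid,
\emph{Degeneration of Hodge structures}.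

\bibitem{Del}
Deligne,
\emph{Un th\'eor\`eme de finitude pour la monodromie}.

\bibitem{PR}
Platonov, Rapinchuk,
\emph{Algebraic groups and number theory}.

\end{thebibliography}
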